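
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cyclic difference sets with as many multipliers as elements}


\begin{abstract}
Let $D$ be a nontrivial cyclic $(v,k,\lambda)$-difference set with multiplier
group $M$. We prove the conjecture that $|M|=k$ forces $v$ to be prime. More
precisely, we determine all $D$ with $|M|\ge k$: either $v$ is prime, $|M|=k$ is
odd and $D$ is a translate of a coset of $M$, or $v=21$ and $D$ is a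
translate of $\{3,6,7,12,14\}$ or of its negative. The main tool is an
inequality that bounds the order of a maximal subgroup of $\mathbb Z_v$ fixed
pointwise by a nontrivial multiplier.
\end{abstract}

\section{The question and the answer}

A subset $D$ of the cyclic group $\mathbb Z_v$ with $|D|=k$ is a
\emph{$(v,k,\lambda)$-difference set} if every nonzero $g\in\mathbb Z_v$ can be
written as $g=d_1-d_2$ with $d_1,d_2\in D$ in exactly $\lambda$ ways.
Equivalently, $|D\cap(D+g)|=\lambda$ for all $g\ne0$: the set $D$ meets all its
proper translates equally often. We always assume that $D$ is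
\emph{nontrivial}, which means $2\le k\le v-2$.

Translates of $D$ are again difference sets with the same parameters, so we
look for symmetries of $D$ up to translation among the automorphisms
$x\mapsto tx$ of $\mathbb Z_v$, where $\gcd(t,v)=1$. Call $t$ a
\emph{multiplier} of $D$ if $tD=D+g$ for some $g\in\mathbb Z_v$. The multipliers,
taken modulo $v$, form a subgroup $M$ of the unit group $\mathbb Z_v^*$. As
$t(D+h)=(D+h)+(g+th-h)$, all translates of $D$ have the same group $M$.

How large can $M$ be? Suppose for a moment that $tD=D$ for all $t\in M$. Then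
$D$ is a union of $M$-orbits. If one of these is regular (has trivial point
stabilizers), it has $|M|$ elements, so $|M|\le k$; and if $|M|=k$, then $D$ is
a single orbit $dM$. Such sets exist. Let $p>3$ be a prime with
$p\equiv3\pmod 4$ and let $Q$ be the group of nonzero squares modulo $p$. For
$s\in Q$ the elements $g$ and $sg$ are differences from $Q$ equally often
(multiply by $s$), and so are $g$ and $-g$ (exchange $d_1$ and $d_2$). As $-1\notin Q$, all
nonzero $g$ occur equally often, so $Q$ is a difference set with $k=(p-1)/2$,
and $Q\le M$. We shall see that $M=Q$.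

This suggests that $|M|\le k$, with equality only for multiplicative
subgroups. The first guess is not quite right. It is known that $|M|\le k$
unless $D$ is a translate of $\{3,6,7,12,14\}$ or of its negative in
$\mathbb Z_{21}$; this set has six multipliers. The problem of characterizing
the cyclic difference sets with $|M|=k$ is posed in \cite{thesis}, together
with the conjecture that $|M|=k$ implies that $v$ is prime. We prove the
conjecture. We do not use the bound $|M|\le k$; the proof yields it again,
with its exception.

\begin{theorem}\label{thm:main}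
Let $D\subseteq\mathbb Z_v$ be a $(v,k,\lambda)$-difference set with
$2\le k\le v-2$ and multiplier group $M$, and suppose that $|M|\ge k$. Then one
of the following holds.
\begin{itemize}
\item[\textup{(A)}] $|M|=k$, the number $v=p$ is prime, and $D$ is a translate
of a coset $aM$ of the subgroup $M\le\mathbb Z_p^*$; here $M$ is the group of
$e$-th powers, $e=(p-1)/k$. Moreover, $k$ is odd.
\item[\textup{(B)}] $v=21$, $k=5$, $|M|=6$, and $D$ is a translate of
$\{3,6,7,12,14\}$ or of its negative.
\end{itemize}
Conversely, if $p$ is prime, $H\le\mathbb Z_p^*$, and $D=aH+h$ with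
$a\in\mathbb Z_p^*$, $h\in\mathbb Z_p$ is a nontrivial difference set in
$\mathbb Z_p$, then $M=H$, so $|M|=k$.
\end{theorem}

\begin{corollary}\label{cor:conj}
If a nontrivial cyclic $(v,k,\lambda)$-difference set has a multiplier group of
size $k$, then $v$ is prime. The nontrivial cyclic difference sets with $|M|=k$
are exactly the sets $aH+h$ with $p$ prime, $a\in\mathbb Z_p^*$,
$h\in\mathbb Z_p$, and $H$ a subgroup of $\mathbb Z_p^*$ that is itself a
nontrivial difference set in $\mathbb Z_p$.
\end{corollary}

Nontriviality is needed at both ends. A single point in $\mathbb Z_9$ has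
$k=1$ and $|M|=|\mathbb Z_9^*|=6$. For an odd prime $p$, the set
$\mathbb Z_p\setminus\{0\}$ has $|M|=k=p-1$, which is even.

The proof has three parts. First, some translate of $D$ is fixed by all of $M$
(Section~\ref{sec:translate}), so orbits may be used as above. Second, a
subgroup of $\mathbb Z_v^*$ can be a nontrivial difference set only if $v$ is
prime (Section~\ref{sec:groups}); this settles the case of a regular orbit
(Section~\ref{sec:regular}). Third, one must deal with sets $D$ without regular
orbits (Sections~\ref{sec:crowd}--\ref{sec:end}). The exception in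
$\mathbb Z_{21}$ is such a set, and it is also the best guide to the argument.

\section{Two examples by hand}\label{sec:examples}

\paragraph{A regular orbit: $\mathbb Z_7$.} The set $D=\{0,1,3\}$ is a
$(7,3,1)$-difference set and $2D=\{0,2,6\}=D-1$, so $2$ is a multiplier that
moves $D$. The translate $D+1=\{1,2,4\}$ is fixed by $2$, and it is the subgroup
generated by $2$ in $\mathbb Z_7^*$. Hence $\{1,2,4\}\le M$. If $M$ were larger
it would contain $-1$, and $-\{1,2,4\}=\{1,2,4\}+g$ would hold for some $g$;
comparing sums of elements gives $0=3g$, so $g=0$, which is false. Thus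
$M=\{1,2,4\}$ and the translated set is $M$ itself, as in case (A).

\paragraph{No regular orbit: $\mathbb Z_{21}$.} Let $D=\{3,6,7,12,14\}$. Identify
$\mathbb Z_{21}$ with $\mathbb Z_3\times\mathbb Z_7$ by taking residues. Then
\[
D=(\{0\}\times C)\cup(\{1,2\}\times\{0\}),\qquad C=\{3,5,6\},
\]
where $C$ is the set of nonsquares modulo $7$. Differences inside $C$ give every
$(0,y)$, $y\ne0$, once; the elements $(1,0),(2,0)$ give $(1,0)$ and $(2,0)$ once;
mixed differences give $(-x,y)$ and $(x,-y)$ with $x\in\{1,2\}$, $y\in C$, and
since $-C$ is the complement of $C$ in $\mathbb Z_7^*$ these are all the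
remaining elements, once each. So $D$ is a $(21,5,1)$-difference set. We have
$2D=D$, and the powers of $2$ modulo $21$ form the group
$\{1,2,4,8,11,16\}$, which has index $2$ in $\mathbb Z_{21}^*$ and does not
contain $-1$. If $M$ were larger, it would contain $-1$, and $-D=D+g$ for some
$g$; the sum of the elements of $D$ is $42\equiv0$, so $5g=0$ and $g=0$, but
$-D\ne D$. Hence $M=\{1,2,4,8,11,16\}$ and $|M|=6>k=5$.

The $M$-orbits that make up $D$ are $\{3,6,12\}$ and
$\{7,14\}$. The element $8\equiv1\pmod7$ fixes the subgroup $F$ of order $7$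
pointwise, and $F$ contains the first orbit; the elements $4,16\equiv1\pmod 3$
fix the subgroup of order $3$ pointwise, which contains the second. In general,
if no point of $D$ has a regular orbit, then $D$ lies in the union of such fixed
subgroups $F$. How large can a fixed subgroup be? Let $f=|F|$, and let
$\kappa$ be the number of elements of $M$ that fix $F$ pointwise. We shall show
for the maximal ones among these $F$ that
\[
(\kappa-1)f\le k+\sqrt{k-\lambda}.
\]
For $f=7$ this reads $7\le 5+2$, an equality; for $f=3$ it reads
$2\cdot3\le7$. On the other hand, the group that $M$ induces on $F$ has order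
$|M|/\kappa$ and embeds in $\mathbb Z_f^*$, which bounds $f$ from below. For
$f=3$ this induced group is all of $\mathbb Z_3^*$; for $f=7$ it is the group of
squares, which omits $-1$ and so has only half the size of $\mathbb Z_7^*$.
The lower bound for $f$ is then twice as strong. The plan is to find an $F$
with this property in general; the gained factor will leave so little room that
$D$ can be determined.

\section{Standard facts}\label{sec:facts}

Throughout, $D$ is a nontrivial $(v,k,\lambda)$-difference set in $\mathbb Z_v$,
$n=k-\lambda$, $\mu=|M|$, and $\chi(D)=\sum_{d\in D}\chi(d)$ for a character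
$\chi$ of $\mathbb Z_v$ (a homomorphism from $\mathbb Z_v$ to the complex unit
circle).

\begin{itemize}
\item[(F1)] Counting ordered pairs of distinct elements of $D$ gives
$\lambda(v-1)=k(k-1)$. Hence $0<\lambda<k$ and
$k^2=n+\lambda v$. If $n=1$, then $\lambda=k-1$ and $v=k+1$, which is excluded; so
$n\ge2$. Also $\sqrt n<\sqrt k<k$.
\item[(F2)] If $U\le\mathbb Z_v$ has order $m$, exactly $\lambda(m-1)$ ordered
pairs of distinct elements of $D$ have their difference in $U$.
\item[(F3)] For every nontrivial character $\chi$ we have
$|\chi(D)|^2=\sum_{d,d'\in D}\chi(d-d')=k+\lambda\sum_{g\ne0}\chi(g)=k-\lambda=n$.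
\item[(F4)] If $D+g=D$, then $g=0$; otherwise $g$ would be a difference $k>\lambda$
times.
\item[(F5)] $D$ lies in no proper subgroup, because $\{d-d':d,d'\in D\}=\mathbb Z_v$.
\item[(F6)] For $f\mid v$ the unique subgroup of order $f$ of $\mathbb Z_v$ is
$\{x:fx=0\}$, generated by $v/f$. An integer $t$ satisfies $tx=x$ for all its
elements if and only if $t\equiv1\pmod f$.
\end{itemize}

\section{A translate fixed by all multipliers}\label{sec:translate}

The following is a case of a theorem of McFarland and Rice \cite{MR}. We include
a proof.

\begin{lemma}\label{lem:translate}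
Some translate of $D$ is fixed by every $t\in M$.
\end{lemma}

\begin{proof}
By (F4), for each $t\in M$ there is a unique $g_t$ with $tD=D+g_t$. So
$\gamma_t(x)=tx-g_t$ is the only affine map with linear part $t$ that preserves
$D$. Since $\gamma_s\gamma_t$ preserves $D$ and has linear part $st$, we get
$\gamma_s\gamma_t=\gamma_{st}$; thus $\Gamma=\{\gamma_t:t\in M\}$ is an abelian
group. If $z$ is fixed by all of $\Gamma$, then $\gamma_t(x)=z+t(x-z)$ and hence
$t(D-z)=D-z$ for all $t\in M$. So we want a common fixed point of $\Gamma$. By
the Chinese remainder theorem it suffices to find one modulo each prime power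
$p^a$ that exactly divides $v$. Fix $p^a$ and let $P$ be the abelian group of
affine maps of $\mathbb Z_{p^a}$ induced by $\Gamma$.

Commuting with a map that has a single fixed point would settle the matter at
once. The difficulty is that $p$ may divide $t-1$ for all $t$; then $P$ could
contain maps without fixed points, such as translations. What excludes this is
the function
\[
A(x)=|\{d\in D:d\equiv x \bmod p^a\}|\qquad(x\in\mathbb Z_{p^a}).
\]
It is $P$-invariant, because $\Gamma$ preserves $D$, and
$|\sum_xA(x)\chi(x)|^2=n\ne0$ for every
nontrivial character $\chi$ of $\mathbb Z_{p^a}$, by (F3) applied to $\chi$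
viewed as a character of $\mathbb Z_v$.

\emph{$P$ contains no nontrivial translation.} If $A(x+c)=A(x)$ for all $x$ and
some $c\ne0$, choose $\chi$ with $\chi(c)\ne1$. Substituting $x+c$ for $x$ shows
$\sum_xA(x)\chi(x)=\chi(c)\sum_xA(x)\chi(x)$, so the sum is $0$, a contradiction.
Consequently, taking linear parts is an isomorphism of $P$ onto a group
$L\le\mathbb Z_{p^a}^*$.

\emph{Some $t\in L$ has $t\not\equiv1\pmod p$.} Then $t-1$ is a unit modulo $p^a$
and the corresponding map has exactly one fixed point. All of $P$ commutes with
this map, hence fixes the point.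

From now on all elements of $L$ are $\equiv1\pmod p$. Then $P$ acts on
$\mathbb Z_p$ by translations, which preserve the function
$x\mapsto|\{d\in D:d\equiv x\bmod p\}|$. By the argument above (with
$p$ in place of $p^a$) these translations are trivial. So $p\mid g$ for
every map $x\mapsto tx-g$ in $P$.

\emph{$L$ is cyclic.} This is automatic for odd $p$, since then
$\mathbb Z_{p^a}^*$ is cyclic. As $P\cong L$, the group $P$ is generated by one
map $\gamma(x)=tx-g$, with $t>1$ an integer, and it suffices that
$(t-1)x\equiv g\pmod{p^a}$ is solvable. If $t\equiv1\pmod{p^a}$, then $P$ is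
trivial. If $t\not\equiv1\pmod{p^a}$, $p=2$ and $t\equiv3\pmod4$, then $2$
exactly divides $t-1$ and $g$ is even, so the congruence is solvable. There
remains the case that $t\not\equiv1\pmod{p^a}$ and either $p$ is odd or
$t\equiv1\pmod4$.

Let $p^\beta$ be the exact power of $p$ dividing $t-1$, so $1\le\beta<a$, and
$\beta\ge2$ if $p=2$. Then $p^{\beta+1}$ exactly divides $t^p-1$: for $p=2$ this
holds because $t^2-1=(t-1)(t+1)$ and $t+1\equiv2\pmod4$; for odd $p$ write
$t=1+p^\beta w$ with $p\nmid w$ and note that in
$t^p-1=p^{\beta+1}w+\sum_{i\ge2}\binom pi p^{i\beta}w^i$ the terms with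
$2\le i<p$ are divisible by $p^{2\beta+1}$ and the last by $p^{3\beta}$, and both
exponents are at least $\beta+2$. Iterating, with $N=p^{a-\beta}$ the exact power
of $p$ dividing $t^N-1$ is $p^a$. Therefore
\[
\gamma^N(x)=t^Nx-g\,\frac{t^N-1}{t-1}\equiv x-g\,\frac{t^N-1}{t-1}\pmod{p^a}
\]
is a translation, hence trivial, and the fraction is exactly divisible by
$p^{a-\beta}$. So $p^\beta\mid g$, and $(t-1)x\equiv g\pmod{p^a}$ is solvable.

\emph{$L$ is not cyclic.} Then $p=2$, $a\ge3$ and
$\mathbb Z_{2^a}^*=\{\pm1\}\times\langle5\rangle$. A noncyclic subgroup of this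
product of two cyclic $2$-groups contains all four solutions of $s^2=1$; in
particular $-1\in L$. Let $\gamma_1(x)=-x-g$ be the map in $P$ with linear part
$-1$. Since $g$ is even, $\gamma_1$ has exactly two fixed points, $z$ and
$z+2^{a-1}$, and $P$, which commutes with $\gamma_1$, preserves this pair.
Suppose that $P$ does not fix $z$. Then some $\gamma_2\in P$ interchanges the two
points. In the coordinate $y=x-z$ we have
\[
\gamma_1(y)=-y,\qquad\gamma_2(y)=t_2y+2^{a-1}.
\]
Let $\chi$ be a faithful character of $\mathbb Z_{2^a}$, so
$\chi(2^{a-1})=-1$, and put $S=\sum_yA(z+y)\chi(y)$. Then $|S|^2=n$. Invariance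
under $\gamma_1$ gives $\bar S=S$, so $S$ is real and $S^2=n$. Let $\sigma$ be the
automorphism of $\mathbb Q(\zeta_{2^a})$, $\zeta_{2^a}$ a primitive $2^a$-th root
of unity, that raises $\zeta_{2^a}$ to the power $t_2$. Substituting
$\gamma_2(y)$ for $y$ and using the invariance under $\gamma_2$ gives
\[
S=\sum_yA(z+t_2y+2^{a-1})\,\chi(t_2y+2^{a-1})=-\sum_yA(z+y)\,\chi(y)^{t_2}
=-\sigma(S).
\]
Since $v$ is even there is a character $\chi_2$ of order $2$, and
$n=\chi_2(D)^2$ is the square of an integer. So $S=\pm\sqrt n$ is rational,
$\sigma(S)=S$, and $S=-S=0$, a contradiction. Hence $P$ fixes $z$.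
\end{proof}

\begin{remark}
The arithmetic in the last case is needed. On $\mathbb Z_8$ the maps
$x\mapsto-x$ and $x\mapsto5x+4$ commute and generate a group of order $4$ that
contains no nontrivial translation; yet the fixed points $0,4$ of the first are
interchanged by the second.
\end{remark}

\section{The element $-1$ is never a symmetry}

\begin{lemma}\label{lem:minus}
A nontrivial cyclic difference set satisfies $-D\ne D$.
\end{lemma}

\begin{proof}
Suppose $-D=D$. For $g\ne0$ the map $(x,y)\mapsto(-y,-x)$ is an involution on
the $\lambda$ pairs $(x,y)\in D^2$ with $x-y=g$. Its fixed points are the pairs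
$(x,-x)$ with $x\in D$ and $2x=g$. Hence
\[
\lambda\equiv|\{x\in D:2x=g\}|\pmod2\qquad\text{for all }g\ne0 .
\]

If $v$ is odd, then $2x=g$ has the single solution $x=g/2$, which runs
through all nonzero elements as $g$ does. So either all nonzero
elements lie in $D$ or none does, that is, $k\ge v-1$ or $k\le1$, a contradiction.

If $v$ is even, $g=1$ shows that $\lambda$ is even. For $x\notin\{0,v/2\}$ take
$g=2x\ne0$; the solutions of $2x'=g$ are $x$ and $x+v/2$, so $x\in D$ if and only if
$x+v/2\in D$. Let $\chi(x)=e^{2\pi ix/v}$. Since $\chi(x+v/2)=-\chi(x)$, the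
contributions to $\chi(D)$ cancel except those of $0$ and $v/2$. So
$\chi(D)\in\{0,1,-1\}$, while $|\chi(D)|^2=n\ge2$, a contradiction.
\end{proof}

\section{Multiplicative groups that are difference sets}\label{sec:groups}

If $H\le\mathbb Z_v^*$ is a difference set, its two structures can be played
against each other. Whether $h,h'\in H$ are congruent modulo a divisor of $v$
depends only on $h'h^{-1}$, so every element of $H$ has equally many partners
in its residue class; on the other hand, (F2) prescribes the total number of
congruent pairs. In $\mathbb Z_{15}$, for instance, $k$ divides $8$, and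
$14\lambda=k(k-1)$ with $k\ge2$ leaves only $k=8$, $\lambda=4$ and
$H=\mathbb Z_{15}^*$. Four units,
$1,4,7,13$, are $\equiv1\pmod3$, so there are $8\cdot3=24$ ordered pairs of distinct
units congruent modulo $3$; but (F2) demands $4\cdot4=16$. In general we use one
such count for a repeated prime and two for a pair of primes.

\begin{proposition}\label{prop:prime}
If a subgroup $H\le\mathbb Z_v^*$ is a $(v,k,\lambda)$-difference set with
$2\le k\le v-2$, then $v$ is prime.
\end{proposition}

\begin{proof}
We show that $v$ is squarefree and has only one prime divisor.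

\emph{$v$ is squarefree.} Suppose $p^2\mid v$ for a prime $p$, and let $w=v/p$. The
$p$ residues modulo $v$ that are $\equiv1\pmod w$ are units, because every
prime divisor of $v$ divides $w$; they form a group of order $p$. So the number
$c$ of elements of $H$ that are $\equiv1\pmod w$ is $1$ or $p$. Each $h\in H$ is
congruent modulo $w$ to exactly $c-1$ other elements of $H$, so (F2) for the
subgroup $w\mathbb Z_v$ of order $p$ gives $\lambda(p-1)=k(c-1)$. Hence $\lambda=0$
or $\lambda=k$, against (F1).

\emph{$v$ has only one prime divisor.} Suppose $p\ne q$ are primes dividing $v$.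
We pass to $\mathbb Z_{pq}$. Let $\bar H$ be the image of $H$ in
$\mathbb Z_{pq}^*$, let $\bar k=|\bar H|$, and let $s$ be the order of the kernel
of $H\to\bar H$. For $0\ne z\in\mathbb Z_{pq}$, the number of pairs
$(h_1,h_2)\in H^2$ with $h_1-h_2\equiv z\pmod{pq}$ is $\lambda v/(pq)$, since
$v/(pq)$ elements of $\mathbb Z_v$, all nonzero, reduce to $z$. It is also $s^2$
times the number of representations of $z$ as a difference from $\bar H$. So
every $z\ne0$ has exactly $\Lambda=\lambda v/(pqs^2)>0$ such representations, and
\[
\Lambda(pq-1)=\bar k(\bar k-1).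
\]
Let $\alpha$ and $\beta$ be the numbers of elements of $\bar H$ that are
$\equiv1$ modulo $p$ and modulo $q$, respectively. These are orders of subgroups
of $\bar H$ that embed in $\mathbb Z_q^*$ and $\mathbb Z_p^*$, respectively. So
$\alpha\mid q-1$, $\beta\mid p-1$, and both divide $\bar k$. Counting ordered pairs of
distinct elements of $\bar H$ that are congruent modulo $p$, and then modulo $q$,
gives
\[
\Lambda(q-1)=\bar k(\alpha-1),\qquad\Lambda(p-1)=\bar k(\beta-1).
\]
In particular $\alpha,\beta\ge2$. Multiply the identity
$pq-1=(p-1)(q-1)+(p-1)+(q-1)$ by $\Lambda/\bar k$. The left side becomes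
$\bar k-1$, the last two terms become $\beta-1$ and $\alpha-1$, and the product
becomes $(\beta-1)(q-1)=(\alpha-1)(p-1)$. Hence
\[
\bar k=(\beta-1)(q-1)+\alpha+\beta-1=(\alpha-1)(p-1)+\alpha+\beta-1 .
\]
Modulo $\alpha$ the first expression gives $\alpha\mid\beta-1$, so $\beta>\alpha$.
Modulo $\beta$ the second gives $\beta\mid\alpha-1$, so $\alpha>\beta$. This is a
contradiction.
\end{proof}

\section{When $D$ contains a regular orbit}\label{sec:regular}

From now on assume $\mu=|M|\ge k$. By Lemma~\ref{lem:translate} we may translate so
that $tD=D$ for all $t\in M$; then $D$ is a union of $M$-orbits.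

Suppose that some $d\in D$ has trivial stabilizer in $M$. Then $|Md|=\mu\ge k=|D|$
and $Md\subseteq D$, so $\mu=k$ and $D=dM$. All elements of $D$ lie in the
subgroup $\gcd(d,v)\mathbb Z_v$, so $d$ is a unit by (F5). Hence $d^{-1}D=M$ is a
difference set, and $v=p$ is prime by Proposition~\ref{prop:prime}. Here
$p\ge k+2\ge4$ is odd. As $\mathbb Z_p^*$ is cyclic of order $p-1$, its subgroup
$M$ of order $k$ is the group of $e$-th powers with $e=(p-1)/k$. If $k$ were even,
$M$ would contain $-1$, the only element of order $2$, and $-D=D$ would contradict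
Lemma~\ref{lem:minus}. So (A) holds.

\section{When all stabilizers are nontrivial}\label{sec:crowd}

From here through the case $\mu>k$ in Section~\ref{sec:end} we assume that every
$d\in D$ has a nontrivial stabilizer in $M$. For $1\ne t\in M$ let
\[
F_t=\{x\in\mathbb Z_v:tx=x\},
\]
a proper subgroup of order $\gcd(t-1,v)$. Since $\mu\ge k\ge2$, there are such $t$.
By assumption every $d\in D$ lies in some $F_t$, and hence in one that is maximal
under inclusion among all $F_t$ with $1\ne t\in M$. We call these the
\emph{maximal fixed subgroups}. For such an $F$ put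
\begin{gather*}
f=|F|,\qquad u=v/f\ge2,\\
K=\{t\in M:tx=x\text{ for all }x\in F\}=\{t\in M:t\equiv1\bmod f\},
\qquad\kappa=|K|\ge2,
\end{gather*}
using (F6), and let $\bar M$ be the image of $M$ in $\mathbb Z_f^*$. The kernel
of $M\to\bar M$ is $K$, so $|\bar M|=\mu/\kappa$. Maximality is used as follows:
if $1\ne t\in K$, then
$F_t\supseteq F$, so $F_t=F$. Thus no $t\ne1$ in $K$ fixes a point outside $F$.

\begin{lemma}\label{lem:ineq}
Every maximal fixed subgroup satisfies $(\kappa-1)f\le k+\sqrt n$.
\end{lemma}

\begin{proof}
The idea is that $D$, being well distributed over the cosets of $F$, has many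
elements outside $F$, and that $K$ makes these elements produce many differences
in the subgroup $f\mathbb Z_v$ of order $u$.

Let $b_1=|D\cap F|,b_2,\dots,b_u$ be the numbers of elements of $D$ in the cosets of
$F$. Then $\sum b_i=k$, and counting ordered pairs in $D^2$ with difference in
$F$ gives $\sum b_i^2=k+\lambda(f-1)=n+\lambda f$. Hence, by $k^2=n+\lambda v$,
\[
\sum_i\Big(b_i-\frac ku\Big)^2=n+\lambda f-\frac{k^2}u
=n+\frac{\lambda v-k^2}u=n\Big(1-\frac1u\Big).
\]
Let $x=b_1-k/u$. The other $u-1$ deviations sum to $-x$, so by Cauchy--Schwarz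
the left side is at least $x^2+x^2/(u-1)=x^2u/(u-1)$. Therefore
$|x|\le\sqrt n\,(1-\frac1u)$, and
\[
k-b_1\ge k-\frac ku-\sqrt n\Big(1-\frac1u\Big)=(k-\sqrt n)\,\frac{u-1}u .
\]

Now let $d\in D\setminus F$ and $1\ne t\in K$. Then $(td,d)$ is an ordered pair of
distinct elements of $D$, and different choices of $(t,d)$ give different pairs,
since $td=t'd$ means that $t^{-1}t'\in K$ fixes $d\notin F$, so $t=t'$. The
difference $(t-1)d$ lies in $f\mathbb Z_v$, which has order $u$. By (F2),
\[
(\kappa-1)(k-b_1)\le\lambda(u-1).
\]
Combining the two estimates gives $(\kappa-1)(k-\sqrt n)\le\lambda u$. Multiplying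
by $f$ we obtain
\[
(\kappa-1)f(k-\sqrt n)\le\lambda v=k^2-n=(k-\sqrt n)(k+\sqrt n).
\]
Since $k>\sqrt n$, we may divide by $k-\sqrt n$.
\end{proof}

Against this we have the lower bound $f\ge\varphi(f)\ge|\bar M|=\mu/\kappa\ge k/\kappa$.
By itself it is too weak: it leaves room for $\kappa=2$ and $f$ anywhere between
$k/2$ and $k+\sqrt n$, and for larger $\kappa$ as well. We gain a factor of at
least $2$ by choosing $F$ such that $\bar M$ is a proper subgroup of
$\mathbb Z_f^*$.

\begin{lemma}\label{lem:choose}
There is a maximal fixed subgroup $F$ with $-1\notin\bar M$.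
\end{lemma}

\begin{proof}
Suppose that $-1\in\bar M$ for every maximal fixed subgroup. Let $d\in D$ be
arbitrary and let $F$ be a maximal fixed subgroup that
contains $d$. There is $t\in M$ with $t\equiv-1\pmod f$. Since $fd=0$, we get
$-d=td\in D$. Hence $-D=D$, contradicting Lemma~\ref{lem:minus}.
\end{proof}

\begin{proposition}\label{prop:squeeze}
Let $F$ be as in Lemma~\ref{lem:choose}. Then $\kappa=2$, the order $f=\mu+1$ is a
prime with $f\equiv3\pmod4$, and $\bar M$ is the group of nonzero squares modulo
$f$.
\end{proposition}

\begin{proof}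
Let $j=[\mathbb Z_f^*:\bar M]$. Since $-1\notin\bar M$, we have $j\ge2$ and $f\ge3$. Thus
\[
f-1\ge\varphi(f)=\frac{j\mu}\kappa\ge\frac{2k}\kappa .
\]

\emph{$\kappa=2$.} Lemma~\ref{lem:ineq} gives
$(\kappa-1)\big(\frac{2k}\kappa+1\big)\le k+\sqrt n$, that is,
\[
k\Big(1-\frac2\kappa\Big)+\kappa-1\le\sqrt n .
\]
If $\kappa\ge3$, the left side is at least $\frac k3+2\ge2\sqrt{2k/3}>\sqrt k>\sqrt n$,
by the inequality of arithmetic and geometric means, a contradiction. So
$\kappa=2$, and
\[
f\le k+\sqrt n,\qquad\varphi(f)=\frac{j\mu}2\ge\mu\ge k .
\]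

\emph{$f$ is prime.} The last two bounds give $f-\varphi(f)\le\sqrt n$, so few
residues modulo $f$ are not units. If $f$ were composite, it would have a prime divisor
$p\le\sqrt f$, and the $f/p\ge\sqrt f$ multiples of $p$ modulo $f$ are not units.
Hence $\sqrt f\le\sqrt n$ and $f\le n<k\le\varphi(f)<f$, a contradiction. So $f$ is
prime, and it is odd because $f\ge3$.

\emph{$j=2$.} If $j\ge3$, then
$\frac32k+1\le\frac{j\mu}2+1=f\le k+\sqrt n$, so
$\frac k2+1\le\sqrt n<\sqrt k$, contradicting $\frac k2+1\ge\sqrt{2k}$. So
$j=2$ and $f-1=\varphi(f)=\mu$. The subgroup of index $2$ in the cyclic group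
$\mathbb Z_f^*$ is the group of squares, and $-1\notin\bar M$ says that $-1$ is
not a square, that is, $f\equiv3\pmod4$.
\end{proof}

\section{The end of the proof}\label{sec:end}

We keep the assumption that all stabilizers are nontrivial, and the subgroup $F$
of Proposition~\ref{prop:squeeze}, with $f=\mu+1$.

\paragraph{The case $\mu=k$ is impossible.} In this case $f=k+1$ divides $v$. Reducing
$\lambda(v-1)=k(k-1)$ modulo $k+1$ gives $-\lambda\equiv(-1)(-2)=2$, so
$k+1$ divides $\lambda+2$. But $0<\lambda+2\le k$, because $k-\lambda=n\ge2$.
Together with Section~\ref{sec:regular} this proves that $|M|=k$ implies (A), and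
in particular the conjecture.

\paragraph{The case $\mu>k$ leads to $\mathbb Z_{21}$.} We first split off the
factor $\mathbb Z_f$. Let $K=\{1,t\}$, so $t^2=1$.

Suppose $f\mid u$, and let $f^a$ be the exact power of the prime $f$ dividing $v$;
then $a\ge2$. Modulo $f^a$, the element $t$ lies in the group of residues
$\equiv1\pmod f$, which has odd order $f^{a-1}$. As $t^2=1$, we get
$t\equiv1\pmod{f^a}$. So $f^a$ divides $\gcd(t-1,v)=|F_t|=|F|=f$, a contradiction.
Hence $\gcd(u,f)=1$, and we write
\[
\mathbb Z_v=\mathbb Z_u\times\mathbb Z_f,\qquad F=\{0\}\times\mathbb Z_f,\qquad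
t=(\tau,1).
\]
Since $F_t=F$, multiplication by $\tau$ fixes only $0\in\mathbb Z_u$.

\emph{The shape of $D$.} Let $Q=\bar M$ be the set of nonzero squares modulo $f$ and
$N=\mathbb Z_f^*\setminus Q$. For $y\in\mathbb Z_f$ let $c(y)$ be the number of
elements of $D$ with second coordinate $y$. As $M$ preserves $D$, the function
$c$ is constant on the $\bar M$-orbits $\{0\},Q,N$, with values
$c_0,c_1,c_2$, say. Since $|Q|=|N|=(f-1)/2=\mu/2$, we have
\[
k=c_0+(c_1+c_2)\frac\mu2 ,
\]
and $\mu>k$ forces $c_1+c_2\le1$. If $c_1=c_2=0$, then $D$ lies in the proper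
subgroup $\mathbb Z_u\times\{0\}$, against (F5). So there is $C\in\{Q,N\}$ such
that for each $y\in C$ exactly one element $(x_y,y)$ belongs to $D$, while all
other elements of $D$ have second coordinate $0$. Applying $t$ to $(x_y,y)$ gives
$(\tau x_y,y)\in D$, so $\tau x_y=x_y$ and $x_y=0$. Hence
\[
D=(\{0\}\times C)\cup(D_0\times\{0\}),\qquad D_0\subseteq\mathbb Z_u .
\]

\emph{The parameters.} We count representations as differences from $D$. If
$x\ne0$ and $y\ne0$, then $(x,y)$ can only be a difference between one element of
$\{0\}\times C$ and one of $D_0\times\{0\}$. Such a difference is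
$(0,y)-(-x,0)$, which needs $-x\in D_0$ and $y\in C$, or $(x,0)-(0,-y)$, which
needs $x\in D_0$ and $-y\in C$. Take $y\in C$. Since $f\equiv3\pmod4$, we have
$-y\notin C$, and only the first possibility remains. So the number of
representations is $1$ if $-x\in D_0$ and $0$ otherwise. As it equals $\lambda\ge1$
for every $x\ne0$, we conclude $\lambda=1$ and
$D_0\supseteq\mathbb Z_u\setminus\{0\}$.

The differences $(x,0)$ with $x\ne0$ arise only from two elements of
$D_0\times\{0\}$, since mixed differences have nonzero second coordinate. If
$D_0=\mathbb Z_u$, each occurs $u\ge2>\lambda$ times, which is impossible. So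
$D_0=\mathbb Z_u\setminus\{0\}$; then each occurs $u-2$ times, so $u-2=1$ and
$u=3$.

The differences $(0,y)$ with $y\ne0$ arise only from two elements of
$\{0\}\times C$, since mixed differences have nonzero first coordinate. Counting
ordered pairs of distinct elements of $C$ gives
\[
\frac{f-1}2\cdot\frac{f-3}2=\lambda(f-1)=f-1,
\]
so $f=7$. Therefore $v=uf=21$, and $D$ consists of $7,14$ and the three nonzero
multiples of $3$ in $\mathbb Z_{21}$ whose residues modulo $7$ are the nonsquares
$3,5,6$, namely $3,12,6$, or the squares $1,2,4$, namely $15,9,18$. So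
$D=\{3,6,7,12,14\}$ or $D=\{7,9,14,15,18\}=-\{3,6,7,12,14\}$. Finally, $k=5$ and
$\mu=f-1=6$. This is (B).

\paragraph{The converse.} Let $p$ be prime and let $D=aH+h$ be a nontrivial
difference set with $H\le\mathbb Z_p^*$, $a\in\mathbb Z_p^*$. The elements of $H$
fix $D-h=aH$, so $H\le M$ and $|M|\ge|H|=k$. Since $p\ne21$, case (A) applies, so
$|M|=k$ and $M=H$. This completes the proof of Theorem~\ref{thm:main}.
Corollary~\ref{cor:conj} follows, since for a unit $a$ the set $aH+h$ is a
difference set if and only if $H$ is. \qed

\begin{remark}
Case (B) does occur, by Section~\ref{sec:examples}. The next possible value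
$|M|=k-1$ occurs for sets of neither type: the set $\{0,1,3,9\}$ is a
$(13,4,1)$-difference set fixed by $\{1,3,9\}$, so $|M|\ge3$. If $|M|\ge4$, then
Theorem~\ref{thm:main} would give (A), because $v\ne21$; but (A) requires $k$ to
be odd. So $|M|=3=k-1$, and the set is not a translate of a coset of $M$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Difference Sets: Their Multipliers And Existence},
\url{https://etd.ohiolink.edu/!etd.send_file?accession=osu1487929230740848&disposition=attachment}.

\bibitem{MR}
McFarland and Rice, Proc.\ AMS \textbf{68} (1978).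
\end{thebibliography}

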